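\title{Dirichlet series satisfying the functional equation\\ of the zeta function at half-integers}

\begin{abstract}
The functional equation of Riemann's zeta function, taken at the points $s=m+\frac12$, becomes a sequence of numerical equalities between the values at $\frac12-m$ and at $\frac12+m$, $m\ge1$. It has been conjectured that $\zeta$ is the only Dirichlet series with leading coefficient $1$ that satisfies these equalities and becomes an entire function of finite order after multiplication by $s-1$. We disprove the conjecture: the solutions other than $\zeta$ include an infinite-dimensional family. At $-\sigma$, as $\sigma\to+\infty$, our counterexamples are $O(\Gamma(\sigma)^2c^{-\sigma})$, where $c>0$ can be prescribed. This is sharp: among the solutions $D$ for which $(s-1)D(s)$ has order less than $2$, only $\zeta$ satisfies this bound for every $c>0$. The construction solves a compact fixed-point equation for the coefficients. The uniqueness proof compares singularities of a generating function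 at the points $2\pi i\ell$.
\end{abstract}

\section{The question and the answer}

\subsection{The equalities}
The functional equation
\begin{equation}\label{eq:fe}
\zeta(1-s)=2(2\pi)^{-s}\cos\Big(\frac{\pi s}2\Big)\Gamma(s)\zeta(s)
\end{equation}
becomes elementary at $s=m+\frac12$, where $m\ge1$ is an integer. Indeed
$\Gamma(m+\frac12)=\sqrt\pi\,(2m-1)!!/2^m$ with $(2m-1)!!=1\cdot3\cdots(2m-1)$, and
$\cos(\frac{\pi m}2+\frac\pi4)=(-1)^{m(m+1)/2}/\sqrt2$, so that
\begin{equation}\label{eq:cm}
\zeta(\tfrac12-m)=c_m\,\zeta(\tfrac12+m),\qquad c_m=(-1)^{m(m+1)/2}\,\frac{(2m-1)!!}{(4\pi)^m}.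
\end{equation}
How much of $\zeta$ do these countably many equalities remember? Conjecture~C of \cite{fields} asserts that they remember everything. It states that $\zeta$ is the only function $D(s)$ such that
\begin{enumerate}
\item[(i)] for $\Re s>1$, $D(s)$ can be defined by a convergent Dirichlet series $D(s)=1+\sum_{n\ge2}a_nn^{-s}$;
\item[(ii)] $(s-1)D(s)$ is an entire function of finite order;
\item[(iii)] for $m=1,2,\dots$,
\[
\tilde h_1(m+\tfrac12)\,D(m+\tfrac12)=\tilde h_2(\tfrac12-m)\,D(\tfrac12-m),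
\]
where $\tilde h_1(s)=2^{1-2s}(2s-2)!!$ and $\tilde h_2(s)=(-1)^{(2s-3)(2s-1)/8}\pi^{\frac12-s}$.
\end{enumerate}
Here $(2s-2)!!=(2m-1)!!$ when $s=m+\frac12$. (In \cite{fields} the exponent is printed as $(2s-3)(2s-1)$ followed by a division by $8\pi^{1/2-s}$; we read this as a misprint, since with the form above $\zeta$ does satisfy (iii).) At $s=\frac12-m$ the exponent of $-1$ equals $(-2-2m)(-2m)/8=m(m+1)/2$. Hence $\tilde h_1(m+\frac12)=4^{-m}(2m-1)!!$, $\tilde h_2(\frac12-m)=(-1)^{m(m+1)/2}\pi^m\neq0$, and (iii) says exactly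
\begin{equation}\label{eq:iii}
D(\tfrac12-m)=c_m\,D(\tfrac12+m)\qquad(m\ge1).
\end{equation}

\subsection{What one might expect}
The condition is rigid on the right. A nonzero Dirichlet series $E(s)=\sum e_nn^{-s}$ cannot vanish at all points $m+\frac12$: if $e_\nu$ is its first nonzero coefficient, then $\nu^sE(s)\to e_\nu$ as $s\to+\infty$. So one cannot disturb $\zeta$ by a function, such as a multiple of $\cos\pi s$, that vanishes at every half-integer. Since $D$ is determined by its values at $m+\frac12$, and (iii) turns these into the values at $\frac12-m$, one may well guess that there is no freedom left.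

However, the left-hand side of \eqref{eq:iii} has a large blind spot: many nonzero Dirichlet series vanish at all points $\frac12-m$ (Example~\ref{ex:flat}). This blind spot is big enough to refute the conjecture.

\subsection{Results}

\begin{theorem}\label{thm:main}
For all $c>0$ and all integers $N\ge1$, $k\ge2$, there is an infinite-dimensional real vector space of entire functions $E(s)=\sum_{n>N}e_nn^{-s}$, uniquely determined by their real coefficients, such that
\begin{enumerate}
\item[(a)] $e_n=O(n^{1/2-k})$, so the series converges absolutely for $\Re s>\frac32-k$, in particular for $\Re s>1$;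
\item[(b)] $E$ has finite order; precisely, $\log|E(s)|\le2|s|\log|s|+O(|s|)$ as $|s|\to\infty$;
\item[(c)] $E(-\sigma)=O(\Gamma(\sigma)^2c^{-\sigma})$ as $\sigma\to+\infty$;
\item[(d)] $E(\frac12-m)=c_mE(\frac12+m)$ for all $m\ge1$.
\end{enumerate}
For each $E\neq0$ in this space, $D=\zeta+E$ satisfies \textup{(i)}, \textup{(ii)}, \textup{(iii)} and $D\neq\zeta$. So the conjecture is false.
\end{theorem}

\begin{theorem}\label{thm:unique}
Let $D$ satisfy \textup{(i)} and \textup{(iii)}, let $(s-1)D(s)$ be entire of order $<2$, and suppose that, for real $\sigma\to+\infty$,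
\begin{equation}\label{eq:growth}
D(-\sigma)=O_c\big(\Gamma(\sigma)^2c^{-\sigma}\big)\qquad\text{for every }c>0.
\end{equation}
Then $D=\zeta$. By Theorem~\ref{thm:main}, ``for every $c>0$'' cannot be replaced by ``for some $c>0$'', however large $c$ is.
\end{theorem}

\begin{corollary}\label{cor:Lambda}
For $D$ satisfying \textup{(i)--(iii)} put
\[
\Lambda(D)=\limsup_{R\to\infty}\frac{\log\max_{|s|=R}|(s-1)D(s)|}{R\log R}.
\]
If $\Lambda(D)<2$, then $D=\zeta$, and $\Lambda(\zeta)=1$. There are $D\neq\zeta$ satisfying \textup{(i)--(iii)} with $\Lambda(D)=2$. So the constant $2$ is sharp.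
\end{corollary}

\subsection{Where the threshold comes from}\label{ss:threshold}
Shift the variable by $\frac12$: for $D(s)=\sum a_nn^{-s}$ let
\[
B(s)=D(s+\tfrac12)=\sum b_nn^{-s},\qquad b_n=a_nn^{-1/2}.
\]
Then \eqref{eq:iii} relates values at integers: $B(-m)=c_mB(m)$. The function $\Gamma(s)B(s)$ is the Mellin transform of $g(x)=\sum b_ne^{-nx}$, and $(-1)^mB(-m)/m!$ is the coefficient of $x^m$ in the asymptotic expansion of $g$ as $x\to0^+$. An error of size $e^{-\kappa/x}$ leaves these coefficients unchanged, but it is visible in the growth of $B$ to the left. Its Mellin transform at $-\tau$ has size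
\[
\int_0^\infty e^{-\kappa/x}x^{-\tau-1}\,dx=\kappa^{-\tau}\Gamma(\tau),
\]
and division by $\Gamma(-\tau)$ contributes, away from the integers, another factor of size $\Gamma(1+\tau)$. Up to powers of $\tau$ this is $\Gamma(\tau)^2\kappa^{-\tau}$, the growth in Theorem~\ref{thm:main}(c). Conversely, $g$ is holomorphic in $\Re z>0$ and of moderate growth near the imaginary axis, and such a function cannot differ from a convergent expansion by a nonzero error smaller than every $e^{-c/x}$ (Lemma~\ref{lem:flat}). So below the threshold the expansion is an identity, and that identity leads to $D=\zeta$.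

\section{Negative integers and the behavior at $q=1$}\label{sec:dict}

Since $(2m-1)!!=(2m)!/(2^mm!)$ and $\binom{2m}m\le4^m$,
\begin{equation}\label{eq:cmbound}
\frac{|c_m|}{m!}=\binom{2m}m(8\pi)^{-m}\le(2\pi)^{-m}.
\end{equation}

\subsection{From an expansion to values}
The next lemma makes one direction of the dictionary precise, with the growth bounds that we need. We write $\|b\|=\sum_n|b_n|$.

\begin{lemma}\label{lem:dict}
Let $\|b\|<\infty$ and put $B(s)=\sum_{n\ge1}b_nn^{-s}$ for $\Re s\ge0$ and $G(q)=\sum_{n\ge1}b_nq^n$ for $|q|\le1$. Suppose that there are $\kappa>0$, $0<\delta<1$ and numbers $w_m$ with $\sum_{m\ge1}|w_m|\delta^m<\infty$ such that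
\begin{equation}\label{eq:expansion}
G(e^{-x})=w(x)+O(e^{-\kappa/x})\quad(0<x\le\delta),\qquad w(x)=\sum_{m\ge1}w_mx^m .
\end{equation}
Then $B$ extends to an entire function, and
\begin{enumerate}
\item[(a)] $B(-m)=(-1)^mm!\,w_m$ for all $m\ge1$;
\item[(b)] $\log|B(s)|\le2|s|\log|s|+O(|s|)$ as $|s|\to\infty$;
\item[(c)] $B(-\tau)=O\big(\Gamma(1+\tau)\Gamma(\tau)\kappa^{-\tau}\big)$ as $\tau\to+\infty$.
\end{enumerate}
\end{lemma}

\begin{proof}
For $\Re s>0$ we may integrate term by term, since $\|b\|<\infty$, and obtain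
\[
\Gamma(s)B(s)=\int_0^\infty G(e^{-x})x^{s-1}\,dx=I_1(s)+I_2(s)+I_3(s),
\]
\[
I_1=\int_0^\delta\big(G(e^{-x})-w(x)\big)x^{s-1}dx,\quad
I_2=\sum_{m\ge1}w_m\frac{\delta^{m+s}}{m+s},\quad
I_3=\int_\delta^\infty G(e^{-x})x^{s-1}dx .
\]
By \eqref{eq:expansion} and $|G(e^{-x})|\le\|b\|e^{-x}$, the functions $I_1$ and $I_3$ are entire. The function $I_2$ is meromorphic in $\mathbb C$ with at most simple poles, at $s=-m$ $(m\ge1)$, with residues $w_m$. As $1/\Gamma$ is entire and vanishes at each $-m$, $B$ extends to an entire function. The residue of $\Gamma$ at $-m$ is $(-1)^m/m!$, so comparing residues gives $B(-m)(-1)^m/m!=w_m$, which is (a).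

\emph{Bounds to the left.} Let $\Re s=-\tau<0$. If $\tau\ge1$, the substitution $u=\kappa/x$ gives
\[
|I_1|\le C\int_0^\delta e^{-\kappa/x}x^{-\tau-1}dx\le C\kappa^{-\tau}\int_0^\infty e^{-u}u^{\tau-1}du=C\kappa^{-\tau}\Gamma(\tau),
\]
and if $\tau\le1$, then $I_1$ is bounded because $x^{-\tau-1}\le x^{-2}$ on $(0,\delta]$. Also $|I_3|\le\|b\|\delta^{-\tau-1}$. If $|s+m|\ge\frac14$ for all $m\ge1$, then $|I_2|\le4\delta^{-\tau}\sum|w_m|\delta^m$.

\emph{Proof of (b).} For $\Re s\ge0$ we have $|B(s)|\le\|b\|$. For $\Re s<0$ use the standard bound $|1/\Gamma(s)|\le\exp(|s|\log|s|+O(|s|))$ for $|s|\ge2$, and $\Gamma(\tau)\le\exp(\tau\log\tau+O(\tau))$ for $\tau\ge1$. With the bounds just found, they give (b) for all large $|s|$ with $|s+m|\ge\frac14$ for every $m\ge1$. If $|s+m_0|<\frac14$ for some $m_0\ge1$, apply the maximum principle to $B$ on the disc of radius $\frac14$ about $-m_0$. Every point $s'$ of its boundary circle has $|s'+m|\ge\frac14$ for all $m\ge1$ and $|s'|\le|s|+\frac12$, so the same bound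 results.

\emph{Proof of (c).} On the negative axis we must not lose a factor near the integers. Reflection gives $|1/\Gamma(-\tau)|=\frac{|\sin\pi\tau|}\pi\Gamma(1+\tau)$, and $|\sin\pi\tau|\le\min(1,\pi|m-\tau|)$ for every integer $m$. The second bound cancels the denominator $m-\tau$ in $I_2(-\tau)$. Hence, for $\tau\ge1$, first for non-integral $\tau$ and then by continuity,
\[
|B(-\tau)|\le C\,\Gamma(1+\tau)\Big(\kappa^{-\tau}\Gamma(\tau)+\delta^{-\tau}\sum_m|w_m|\delta^m+\delta^{-\tau-1}\Big).
\]
Since $\Gamma(\tau)$ outgrows every exponential, the first term dominates, and (c) follows.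
\end{proof}

We obtain decay of coefficients from bounded derivatives.

\begin{lemma}\label{lem:coef}
Let $k\ge1$ be an integer, let $G(q)=\sum_{n\ge0}g_nq^n$ be holomorphic in $|q|<1$, and let $|G|\le A$, $|G^{(k)}|\le A$ there. Then $|g_n|\le k^kA\,n^{-k}$ for all $n\ge1$.
\end{lemma}

\begin{proof}
For $n\ge k$ the coefficient of $q^{n-k}$ in $G^{(k)}$ is $n(n-1)\cdots(n-k+1)\,g_n$, and Cauchy's estimate bounds it by $A$. Each of the $k$ factors is at least $n-k+1\ge n/k$. For $n<k$ we have $|g_n|\le A\le A(k/n)^k$.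
\end{proof}

\subsection{A function the left-hand side cannot see}
Fix an integer $k\ge2$ and $\kappa>0$, and let
\begin{equation}\label{eq:H}
H(q)=q(1-q)^{2k}e^{-\kappa/(1-q)}\qquad(q\neq1).
\end{equation}
We use three properties.
\begin{enumerate}
\item[(H1)] $H$ is holomorphic on $\mathbb C\setminus\{1\}$, real on the real axis, and vanishes only at $q=0$.
\item[(H2)] $H,H',\dots,H^{(k)}$ are bounded in $|q|<1$. Indeed, $\Re\frac1{1-q}>\frac12$ there, so $|e^{-\kappa/(1-q)}|\le1$; and
\[
\frac d{dq}\Big[(1-q)^ae^{-\kappa/(1-q)}\Big]=\Big[-a(1-q)^{a-1}-\kappa(1-q)^{a-2}\Big]e^{-\kappa/(1-q)},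
\]
so each differentiation lowers the exponent $a$ by at most $2$. The factor $(1-q)^{2k}$ pays for $k$ differentiations.
\item[(H3)] $|H(e^{-x})|\le e^{-\kappa/x}$ for $x>0$, because $0<1-e^{-x}\le\min(1,x)$.
\end{enumerate}

\begin{example}[The case of zero right-hand sides]\label{ex:flat}
Let $h_n$ be the Taylor coefficients of $H$ at $0$. By (H2) and Lemma~\ref{lem:coef}, $h_n=O(n^{-k})$, hence $\sum|h_n|<\infty$. By (H3), the hypothesis \eqref{eq:expansion} holds with $w=0$. So Lemma~\ref{lem:dict} yields an entire function $B(s)=\sum h_nn^{-s}\ne0$ of finite order with $B(-m)=0$ for all $m\ge1$. The same holds with $H$ replaced by $Hp$ for any polynomial $p\neq0$. Thus infinitely many linearly independent Dirichlet series $B(s)$ vanish at all negative integers, and the shifted series $B(s-\frac12)$ vanish at all points $\frac12-m$, $m\ge1$.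
\end{example}

This is not yet a counterexample: the right-hand sides $c_mB(m)$ do not all vanish. To repair \eqref{eq:iii} we must add a series whose values at the $-m$ are the required ones, but doing so changes the values at $m$ again. The next section resolves this circularity.

\section{Proof of Theorem \ref{thm:main}}

Fix $c$, $N$, $k$, put $\kappa=2c$ and define $H$ by \eqref{eq:H}. Let $X=\ell^1(\mathbb N)$ be the space of real sequences $b=(b_n)_{n\ge1}$ with norm $\|b\|$. For $b\in X$ write $B(s)=\sum b_nn^{-s}$ $(\Re s\ge0)$ and $G(q)=\sum b_nq^n$; then $|B(m)|\le\|b\|$ for $m\ge1$. By Lemma~\ref{lem:dict}, the equalities $B(-m)=c_mB(m)$ hold once $G(e^{-x})$ agrees, up to $O(e^{-\kappa/x})$ near $x=0$, with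
\begin{equation}\label{eq:wb}
w_b(x)=\sum_{m\ge1}w_mx^m,\qquad w_m=w_m(b)=\frac{(-1)^mc_mB(m)}{m!} .
\end{equation}
By \eqref{eq:cmbound}, $|w_m|\le\|b\|(2\pi)^{-m}$, so $w_b$ is holomorphic in $|x|<2\pi$.

\subsection{Prescribing an expansion}
Given $b$, we look for a power series $G_b$ in $q$ whose expansion at $q=1$ is $w_b$. With the principal branch of the logarithm, for $|q-1|<\frac34$ we have $|\log q|\le-\log(1-|q-1|)<\log4<2\pi$, so
\[
W_b(q)=w_b(-\log q)
\]
is holomorphic there. On $|q-1|\le\frac12$ we have $|\log q|\le\log2<1$, hence $|W_b|\le\|b\|\sum_{m\ge1}(2\pi)^{-m}\le\|b\|$. We want $G_b-W_b$ to be $H$ times a function regular at $1$. In other words, $G_b/H$ must have the same principal part at $1$ as $W_b/H$. The simplest choice is to let $G_b/H$ \emph{be} that principal part.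

Accordingly, by (H1) we can take the Laurent decomposition
\[
\frac{W_b}H=P_b+U_b\qquad(0<|q-1|<\tfrac34),
\]
where $P_b$ is the principal part, holomorphic on $\mathbb C\setminus\{1\}$, and $U_b$ is holomorphic in $|q-1|<\frac34$. Explicitly,
\begin{align}
P_b(q)&=-\frac1{2\pi i}\oint_{|u-1|=1/8}\frac{W_b(u)\,du}{H(u)(u-q)}&&(|q-1|>\tfrac18),\label{eq:P}\\
U_b(q)&=\frac1{2\pi i}\oint_{|u-1|=1/2}\frac{W_b(u)\,du}{H(u)(u-q)}&&(|q-1|<\tfrac12).\label{eq:U}
\end{align}
Put $G_b=HP_b$. It is holomorphic on $\mathbb C\setminus\{1\}$, in particular in the unit disc, $G_b(0)=0$, and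
\begin{equation}\label{eq:Gb}
G_b=W_b-HU_b\qquad(0<|q-1|<\tfrac12).
\end{equation}
Let $Kb$ be the sequence of Taylor coefficients of $G_b$ at $0$ with indices $n\ge1$. It depends linearly on $b$. The coefficients are real: $W_b/H$ is real on the real axis near $1$, off $q=1$, hence symmetric under complex conjugation, so its Laurent coefficients at $1$ are real and $G_b=HP_b$ is real on the real axis.

\subsection{The operator $K$ is compact on $X$}
We claim that $G_b$ and $G_b^{(k)}$ are $O(\|b\|)$ in $|q|<1$, with a constant independent of $b$. The formula $G_b=HP_b$ is useful away from $q=1$, and \eqref{eq:Gb} is useful near $q=1$. Note that $|W_b/H|=O(\|b\|)$ on the two circles of integration in \eqref{eq:P} and \eqref{eq:U}.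
\begin{itemize}
\item Let $|q|<1$ and $|q-1|\ge\frac14$. Then $|u-q|\ge\frac18$ in \eqref{eq:P}, so the derivatives of $P_b$ up to order $k$ are $O(\|b\|)$. By (H2) and Leibniz' rule so are those of $G_b=HP_b$.
\item Let $|q|<1$ and $|q-1|\le\frac14$. Since $|W_b|\le\|b\|$ on $|q-1|\le\frac12$, Cauchy's formula on the disc of radius $\frac14$ about $q$ shows that the derivatives of $W_b$ up to order $k$ are $O(\|b\|)$. The same holds for $U_b$ by \eqref{eq:U}, where $|u-q|\ge\frac14$. By \eqref{eq:Gb} and (H2) it holds for $G_b$.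
\end{itemize}
Lemma~\ref{lem:coef} now gives
\begin{equation}\label{eq:Kdecay}
|(Kb)_n|\le C\|b\|n^{-k}.
\end{equation}
As $k\ge2$, $K$ maps $X$ into $X$. The set $\{x\in X:|x_n|\le Cn^{-k}\text{ for all }n\}$ is compact in $\ell^1$, since it is closed and its elements have uniformly small tails. So $K$ is compact.

\subsection{A fixed-point equation with room to spare}
A solution of $b=Kb$ would have the right expansion, but this equation may have only the solution $0$. Here Example~\ref{ex:flat} helps: adding $Hp$ to $G_b$, for a polynomial $p$, does not disturb the expansion. So we solve $b=Kb+h_p$ instead, with $p$ free.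

For a real polynomial $p$ let $h_p$ be the sequence of Taylor coefficients of $Hp$ at $0$ with indices $n\ge1$; note that $(Hp)(0)=0$. By (H2) and Lemma~\ref{lem:coef}, $(h_p)_n=O(n^{-k})$, so $h_p\in X$. The map $p\mapsto h_p$ is linear and injective, so $\mathcal H=\{h_p\}$ is infinite-dimensional. By the Riesz theory of compact operators, $\operatorname{Ran}(I-K)$ has finite codimension in $X$. Hence $\mathcal H\cap\operatorname{Ran}(I-K)$ has finite codimension in $\mathcal H$ and is infinite-dimensional. It is the image under $I-K$ of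
\[
S=\{b\in X:(I-K)b\in\mathcal H\},
\]
so $S$ is infinite-dimensional. So is $S_N=\{b\in S:b_1=\dots=b_N=0\}$, which has finite codimension in $S$.

Let $b\in S$, say $b=Kb+h_p$. Then $b_n=O(n^{-k})$, by \eqref{eq:Kdecay} and the bound for $h_p$, and
\[
G(q)=\sum_{n\ge1}b_nq^n=G_b(q)+H(q)p(q)\qquad(|q|<1).
\]
Put $\delta=\frac18$. For $0<x\le\delta$ and $q=e^{-x}$ we have $0<1-q\le\frac18$, so \eqref{eq:Gb} applies and gives $G(q)=W_b(q)+H(q)(p(q)-U_b(q))$. Here $W_b(e^{-x})=w_b(x)$, and $p-U_b$ is bounded on $|q-1|\le\frac18$. By (H3),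
\begin{equation}\label{eq:consistent}
G(e^{-x})=w_b(x)+O(e^{-\kappa/x})\qquad(0<x\le\delta).
\end{equation}
This is self-consistent: the expansion of $G$ is the one prescribed by the values $B(m)$ of its own Dirichlet series.

\subsection{Conclusion}
Let $b\in S_N$. By \eqref{eq:consistent} and $|w_m|\le\|b\|(2\pi)^{-m}$, Lemma~\ref{lem:dict} applies with $w_m$ as in \eqref{eq:wb}. It extends $B$ to an entire function with
\[
B(-m)=(-1)^mm!\,w_m=c_mB(m)\qquad(m\ge1).
\]
Put $E(s)=B(s-\frac12)$, so $e_n=n^{1/2}b_n$. Then (d) holds; $e_n=O(n^{1/2-k})$, which is (a); $e_n=0$ for $n\le N$; and (b) follows from Lemma~\ref{lem:dict}(b), since replacing $s$ by $s-\frac12$ changes $2|s|\log|s|$ by $O(\log|s|)$. Lemma~\ref{lem:dict}(c) with $\tau=\sigma+\frac12$ and $\kappa=2c$ gives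
\[
E(-\sigma)=O\big(\Gamma(\sigma+\tfrac32)\Gamma(\sigma+\tfrac12)(2c)^{-\sigma}\big)=O\big(\sigma^2\Gamma(\sigma)^2(2c)^{-\sigma}\big)=O\big(\Gamma(\sigma)^2c^{-\sigma}\big),
\]
which is (c). The map $b\mapsto E$ is linear, and injective by the uniqueness of Dirichlet coefficients, so these $E$ form an infinite-dimensional real vector space.

Finally let $0\neq b\in S_N$. Since $e_1=0$, the function $D=\zeta+E=1+\sum_{n\ge2}(1+e_n)n^{-s}$ satisfies (i). The function $(s-1)D(s)$ is entire of finite order. Both $\zeta$ and $E$ satisfy the linear conditions \eqref{eq:iii}, hence so does $D$. And $D\neq\zeta$. This proves Theorem~\ref{thm:main}. \qed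

\medskip
About the numbers $c_m$ the construction of $E$ uses only that they are real and satisfy $|c_m|\le m!\,(2\pi)^{-m}$. Their exact form matters for the uniqueness theorem, to which we now turn.

\section{Proof of Theorem \ref{thm:unique}: $D=\zeta$}

Let $D$ be as in Theorem~\ref{thm:unique}. We write $C$ for constants and $C_c$ for constants that depend also on $c$. We use two forms of the Phragm\'en--Lindel\"of principle, for functions continuous on a closed region and holomorphic inside.
\begin{itemize}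
\item[(PL1)] In a quadrant: if $|\Phi(z)|\le C\exp(|z|^\lambda)$ for large $|z|$ with some $\lambda<2$, and $|\Phi|\le M$ on the two edges, then $|\Phi|\le M$ in the quadrant.
\item[(PL2)] In a half-plane: if $\Phi$ is bounded and $|\Phi|\le M$ on the boundary line, then $|\Phi|\le M$ in the half-plane.
\end{itemize}

As in \S\ref{ss:threshold}, let $B(s)=D(s+\frac12)=\sum b_nn^{-s}$ with $b_n=a_nn^{-1/2}$ and $a_1=1$. Convergence of the series of $D$ at $s=\frac54$ gives $a_n=O(n^{5/4})$ and $b_n=O(n^{3/4})$. Hence $\sum|b_n|n^{-3}<\infty$, and $B$ is bounded on $\Re s\ge3$. Let $r$ be the residue of $D$ at $1$, possibly $0$; then $(s-\frac12)B(s)$ is entire and $B$ has residue $r$ at $\frac12$.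

The plan is to show first that the expansion of $g(x)=\sum b_ne^{-nx}$ at $x=0$ has an error smaller than every $e^{-c/x}$, then that the error is zero, and finally to read off the coefficients from singularities.

\subsection{From the real axis to the half-plane}
To shift a contour we need to control $B$ on vertical lines, whereas \eqref{eq:growth} speaks only of the real axis. The order hypothesis, used here and nowhere else, bridges the gap.

\begin{lemma}\label{lem:A}
Let $B_1(v)=(v-\frac52)B(3-v)$. For each $c>0$ and $\Re v\ge0$,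
\begin{equation}\label{eq:A}
|B_1(v)|\le C_c\,|\Gamma(v+1)|^2\,c^{-\Re v}\,e^{\pi|\Im v|}.
\end{equation}
In particular $B$ has polynomial growth in vertical strips, away from $s=\frac12$.
\end{lemma}

\begin{proof}
The function $B_1$ is entire of order $<2$. In the quadrant $\Re v\ge0$, $\Im v\ge0$ consider
\[
\Phi(v)=B_1(v)\,\Gamma(v+1)^{-2}\,c^v\,e^{i\pi v}.
\]
On $v=it$, $t\ge0$, we have $B_1(it)=O(1+t)$, since $B$ is bounded on $\Re s=3$. Further $|\Gamma(1+it)|^{-2}=\frac{\sinh\pi t}{\pi t}\le\frac{Ce^{\pi t}}{1+t}$, $|c^v|=1$ and $|e^{i\pi v}|=e^{-\pi t}$. So $\Phi$ is bounded on this edge. On real $v\ge0$ we have $B(3-v)=D(-(v-\frac72))$, so \eqref{eq:growth} gives for large $v$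
\[
\Phi(v)=O_c\bigg(\frac{v\,\Gamma(v-\frac72)^2}{\Gamma(v+1)^2}\bigg)=O_c(1).
\]
As $\Phi$ is continuous, it is bounded on this edge too. Since $1/\Gamma$ has order $1$, $\Phi$ has order $<2$ in the quadrant, and (PL1) shows that $\Phi$ is bounded there. As $|e^{-i\pi v}|=e^{\pi\Im v}$, this is \eqref{eq:A} for $\Im v\ge0$. For $\Im v\le0$ replace $e^{i\pi v}$ by $e^{-i\pi v}$.

By Stirling's formula $|\Gamma(v+1)|^2e^{\pi|\Im v|}$ grows polynomially in $\Im v$ for $\Re v$ in a bounded subset of $[0,\infty)$. With the boundedness of $B$ on $\Re s\ge3$, the last claim follows.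
\end{proof}

\begin{remark}
For a given $c$, the proof uses only (i), order $<2$, and the bound in \eqref{eq:growth} for that single $c$. The functions $D=\zeta+E$ of Theorem~\ref{thm:main} satisfy these, because $\zeta(-\sigma)=O(\Gamma(\sigma+1)(2\pi)^{-\sigma})$ by \eqref{eq:fe}. So they have polynomial growth in vertical strips away from $s=1$, and they are counterexamples also if ``finite order'' in (ii) is understood in that sense.
\end{remark}

\subsection{The expansion of the generating function}
Let $g(z)=\sum_{n\ge1}b_ne^{-nz}$ for $\Re z>0$. Since $b_n=O(n^{3/4})$,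
\begin{equation}\label{eq:gbound}
|g(z)|\le C(\Re z)^{-2}\qquad(0<\Re z\le1).
\end{equation}
For $x>0$, Mellin inversion gives $g(x)=\frac1{2\pi i}\int_{(3)}\Gamma(s)B(s)x^{-s}ds$, where $(\alpha)$ denotes the line $\Re s=\alpha$. By Lemma~\ref{lem:A} and the exponential decay of $\Gamma$ on vertical lines we may shift the contour to $\Re s=-N-\frac12$ for any integer $N\ge0$. The pole at $s=\frac12$ contributes $r\,\Gamma(\frac12)x^{-1/2}$, and the pole at $-m$ contributes $\frac{(-1)^m}{m!}B(-m)x^m$. Put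
\[
w_0=D(\tfrac12),\qquad w_m=\frac{(-1)^mc_mB(m)}{m!}\quad(m\ge1).
\]
Then $\frac{(-1)^m}{m!}B(-m)=w_m$ for all $m\ge0$: for $m=0$ because $B(0)=D(\frac12)$, and for $m\ge1$ by (iii). So
\[
g(x)=r\sqrt\pi\,x^{-1/2}+\sum_{m=0}^Nw_mx^m+R_N(x),\qquad R_N(x)=\frac1{2\pi i}\int_{(-N-\frac12)}\Gamma(s)B(s)x^{-s}ds .
\]
The values $B(m)$, $m\ge1$, are bounded, so \eqref{eq:cmbound} gives $|w_m|\le C(2\pi)^{-m}$, and $w(z)=\sum_{m\ge0}w_mz^m$ is holomorphic in $|z|<2\pi$. Let
\[
f(z)=g(z)-r\sqrt\pi\,z^{-1/2}-w(z)\qquad(\Re z>0,\ |z|<2\pi)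
\]
with the principal branch of $z^{-1/2}$.

\begin{lemma}\label{lem:B}
For every $c>0$, $f(x)=O_c(e^{-c/x})$ as $x\to0^+$.
\end{lemma}

\begin{proof}
We estimate $R_N(x)$ uniformly in $N$ and then choose $N$ of size $c/x$. Let $s=-N-\frac12+it$. By the reflection formula,
\[
|\Gamma(s)|=\frac{\pi}{\cosh(\pi t)\,|\Gamma(1-s)|}\le\frac{2\pi e^{-\pi|t|}}{|\Gamma(1-s)|}.
\]
Apply \eqref{eq:A} with $v=3-s$. Here $|v-\frac52|=|N+1-it|\ge1$, so $|B(s)|\le C_cc^{-N}|\Gamma(4-s)|^2e^{\pi|t|}$. The exponentials cancel. Since $\Gamma(4-s)=(3-s)(2-s)(1-s)\Gamma(1-s)$ and $|j-s|\le|j+3-s|$ for $j=1,2,3$,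
\[
|\Gamma(s)B(s)|\le C_cc^{-N}\,|(1-s)(2-s)(3-s)|\,|\Gamma(4-s)|\le C_cc^{-N}|\Gamma(7-s)| .
\]
Finally $|(7-s)(8-s)|\ge1+t^2$ and $|\Gamma(9-s)|\le\Gamma(N+\frac{19}2)\le(N+9)!$, so $|\Gamma(7-s)|\le(N+9)!/(1+t^2)$. Integrating over $t$ we get, for $0<x<1$,
\[
|R_N(x)|\le C_c\,(N+9)!\,\Big(\frac xc\Big)^N,
\]
where $C_c$ does not depend on $N$.

For $0<x<\min(1,c)$ choose $N=\lfloor c/x\rfloor\ge1$. Then $x/c\le1/N$, and $(N+9)!\,N^{-N}\le CN^{10}e^{-N}$ by Stirling, so $R_N(x)=O_c(x^{-10}e^{-c/x})$. Moreover $\sum_{m>N}|w_m|x^m\le C(2\pi)^{-N}\le Ce^{-N}=O(e^{-c/x})$. Since $f(x)=R_N(x)-\sum_{m>N}w_mx^m$, we obtain $f(x)=O_c(x^{-10}e^{-c/x})$. Using this with $c+1$ in place of $c$ absorbs the factor $x^{-10}$.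
\end{proof}

\subsection{A very small error is zero}
The function $e^{-\kappa/z}$ is bounded in $\Re z>0$ and is $O(e^{-c/x})$ as $z=x\to0^+$ for all $c\le\kappa$; this is the mechanism of Section~\ref{sec:dict}. A nonzero function of moderate growth cannot satisfy such a bound for every $c$.

\begin{lemma}\label{lem:flat}
Let $f$ be holomorphic in $\{\Re z>0,\ |z|<2\pi\}$, with $|f(z)|\le C(\Re z)^{-2}$ for $|z|\le1$, $\Re z>0$, and let $f(x)=O_c(e^{-c/x})$ as $x\to0^+$ for every $c>0$. Then $f\equiv0$.
\end{lemma}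

\begin{proof}
Let $\hat f(u)=u^{-4}f(1/u)$ for $\Re u\ge1$. There $|1/u|\le1$ and $\Re(1/u)=\Re u/|u|^2\ge|u|^{-2}$, so $|\hat f(u)|\le C_0$ for some constant $C_0$. Fix $c>0$ and consider $\hat f(u)e^{cu}$ in each of the two quadrants into which the real axis cuts $\{\Re u\ge1\}$. On the vertical edge it is at most $C_0e^c$ in absolute value. On the real edge it is bounded by hypothesis. Its growth is at most exponential, so it is bounded by (PL1). Thus $\hat f(u)e^{cu}$ is bounded in the half-plane $\Re u\ge1$ and at most $C_0e^c$ in absolute value on the boundary line. By (PL2),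
\[
|\hat f(u)|\le C_0e^{-c(\Re u-1)}\qquad(\Re u\ge1).
\]
Here $C_0$ does not depend on $c$. Letting $c\to\infty$ gives $\hat f=0$ for $\Re u>1$, and $f\equiv0$ by the identity theorem.
\end{proof}

The function $f$ of the previous subsection satisfies the hypotheses. For $|z|\le1$, $\Re z>0$, we have \eqref{eq:gbound}, $|z|^{-1/2}\le(\Re z)^{-1/2}\le(\Re z)^{-2}$, and $w$ is bounded; the decay is Lemma~\ref{lem:B}. Therefore
\begin{equation}\label{eq:identity}
g(z)=r\sqrt\pi\,z^{-1/2}+w(z)\qquad(\Re z>0,\ |z|<2\pi).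
\end{equation}

\subsection{Periodicity forces $a_\ell=r$}
The two sides of \eqref{eq:identity} have different structure. The left-hand side has period $2\pi i$, so its singularity $r\sqrt\pi\,z^{-1/2}$ at $0$ recurs at every point $2\pi i\ell$. On the right, $w$ was defined from the values $B(m)=\sum b_nn^{-m}$ on the \emph{positive} side, and each $b_n$ contributes its own singularity. We compute it.

Let $\varepsilon_m=(-1)^{m+m(m+1)/2}$, that is, $+,+,-,-,\dots$ for $m=0,1,2,3,\dots$ with period $4$. Then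
\[
\varepsilon_m=\sqrt2\cos\Big(\frac{\pi m}2-\frac\pi4\Big)=\frac1{\sqrt2}\big(e^{-i\pi/4}i^m+e^{i\pi/4}(-i)^m\big).
\]
By \eqref{eq:cm} and \eqref{eq:cmbound}, $w_m=\varepsilon_m\binom{2m}m(8\pi)^{-m}B(m)$ for $m\ge1$. With $\sum_m\binom{2m}mx^m=(1-4x)^{-1/2}$ we find, for $|y|<2\pi$,
\[
\varphi(y):=\sum_{m\ge0}\varepsilon_m\binom{2m}m\frac{y^m}{(8\pi)^m}
=\frac1{\sqrt2}\bigg[e^{-i\pi/4}\Big(1-\frac{iy}{2\pi}\Big)^{-1/2}+e^{i\pi/4}\Big(1+\frac{iy}{2\pi}\Big)^{-1/2}\bigg].
\]
The right-hand side, with principal branches, is holomorphic in $\Re y>0$, because $1\mp iy/2\pi$ is non-real there; we use it to extend $\varphi$ to $\Re y>0$. In $\Re y>0$ it is bounded near every finite point of the closed half-plane $\Re y\ge0$ except $y=\pm2\pi i$. At $y=2\pi i+\epsilon$ with $\epsilon\to0^+$ the first term is bounded, and in the second $1+\frac{iy}{2\pi}=\frac{i\epsilon}{2\pi}$, so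
\begin{equation}\label{eq:phising}
\varphi(2\pi i+\epsilon)=\frac{e^{i\pi/4}}{\sqrt2}\,e^{-i\pi/4}\sqrt{\frac{2\pi}\epsilon}+O(1)=\sqrt{\frac\pi\epsilon}+O(1).
\end{equation}

Now separate the first $M\ge1$ terms of the Dirichlet series: for $|z|<2\pi$,
\begin{equation}\label{eq:wsplit}
w(z)=D(\tfrac12)+\sum_{n\le M}b_n\big(\varphi(z/n)-1\big)+\sum_{m\ge1}\varepsilon_m\binom{2m}m\Big(\frac z{8\pi}\Big)^m\sum_{n>M}b_nn^{-m}.
\end{equation}
For $m\ge3$ the inner sum is at most $(M+1)^{3-m}\sum_n|b_n|n^{-3}$ in absolute value, so the last series is holomorphic in $|z|<2\pi(M+1)$. Hence \eqref{eq:wsplit} continues $w$ holomorphically to $\{\Re z>0,\ |z|<2\pi(M+1)\}$. As $M$ is arbitrary, $w$ continues to $\Re z>0$, where \eqref{eq:identity} then holds throughout by the identity theorem.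

Let $\ell\ge1$, and take $M=\ell$ and $z=2\pi i\ell+\epsilon$ with $\epsilon\to0^+$. The last series in \eqref{eq:wsplit} is regular at $2\pi i\ell$, because $2\pi\ell<2\pi(M+1)$. For $n<\ell$ the points $z/n$ tend to $2\pi i\ell/n\neq\pm2\pi i$, so $\varphi(z/n)$ stays bounded. The term $r\sqrt\pi\,z^{-1/2}$ is bounded as well. For $n=\ell$, \eqref{eq:phising} with $\epsilon/\ell$ in place of $\epsilon$ gives
\[
g(2\pi i\ell+\epsilon)=b_\ell\sqrt{\frac{\pi\ell}\epsilon}+O(1)=a_\ell\sqrt{\frac\pi\epsilon}+O(1),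
\]
because $b_\ell=a_\ell\ell^{-1/2}$. On the other hand, by periodicity and \eqref{eq:identity}, $g(2\pi i\ell+\epsilon)=g(\epsilon)=r\sqrt{\pi/\epsilon}+O(1)$. Hence $a_\ell=r$ for all $\ell\ge1$. Since $a_1=1$, we have $r=1$, all $a_\ell=1$, and $D=\zeta$. \qed

\section{Sharpness}

\begin{proof}[Sharpness in Theorem~\ref{thm:unique}]
Given $c>0$, take $D=\zeta+E$ with $E\neq0$ from Theorem~\ref{thm:main} for this $c$. Then $D$ satisfies (i) and (iii). By Theorem~\ref{thm:main}(b) and the bound for $(s-1)\zeta(s)$ computed below, $(s-1)D(s)$ is entire of order $\le1$. Since $\zeta(-\sigma)=O(\Gamma(\sigma+1)(2\pi)^{-\sigma})$, Theorem~\ref{thm:main}(c) gives $D(-\sigma)=O(\Gamma(\sigma)^2c^{-\sigma})$. But $D\neq\zeta$. So a bound for one value of $c$, however large, does not suffice.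
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:Lambda}]
Let $\Lambda(D)<2$. Then $(s-1)D(s)$ has order $\le1<2$, and $\log|D(-\sigma)|\le\beta\sigma\log\sigma$ for large $\sigma$ with some $\beta<2$. Since $\log(\Gamma(\sigma)^2c^{-\sigma})=2\sigma\log\sigma+O_c(\sigma)$, the bound \eqref{eq:growth} holds for every $c>0$, and $D=\zeta$ by Theorem~\ref{thm:unique}.

\emph{The value $\Lambda(\zeta)=1$.} From $\zeta(s)=\frac s{s-1}-s\int_1^\infty(x-\lfloor x\rfloor)x^{-s-1}dx$, valid for $\Re s>0$, we get $(s-1)\zeta(s)=O(1+|s|^2)$ for $\Re s\ge\frac12$. For $\Re s<\frac12$ use \eqref{eq:fe} in the form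
\[
\zeta(s)=2(2\pi)^{s-1}\sin\Big(\frac{\pi s}2\Big)\Gamma(1-s)\,\zeta(1-s).
\]
For large $|s|$ we have $|(2\pi)^{s-1}\sin\frac{\pi s}2|\le e^{O(|s|)}$; $\zeta(1-s)=O(|s|)$ by the bound just stated; and $|\Gamma(1-s)|\le\Gamma(1-\Re s)\le\exp(|s|\log|s|+O(|s|))$. So $\log|(s-1)\zeta(s)|\le|s|\log|s|+O(|s|)$ for large $|s|$, and $\Lambda(\zeta)\le1$. Conversely, $|\zeta(1-2n)|=2(2\pi)^{-2n}\Gamma(2n)\zeta(2n)$ for $n\ge1$, which shows $\Lambda(\zeta)\ge1$.

\emph{The value $2$ is attained.} Let $D=\zeta+E$ with $E\neq0$ from Theorem~\ref{thm:main}. Then $D$ satisfies (i)--(iii), $D\neq\zeta$, and $\Lambda(D)\le2$ by Theorem~\ref{thm:main}(b) and $\Lambda(\zeta)=1$. By the first part, $\Lambda(D)\ge2$. Hence $\Lambda(D)=2$.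
\end{proof}

\begin{thebibliography}{1}
\bibitem{fields}
\emph{The Fields Institute for Research in Mathematical Sciences},
\url{https://springerlink.bibliotecabuap.elogim.com/content/pdf/10.1007/978-1-4939-9051-1.pdf},
doi:10.1007/978-1-4939-9051-1.
\end{thebibliography}
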